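# Integer multiples of chromatic roots

## 1. Blowing up vertices: complete graphs, trees, and the four-cycle

All graphs are finite and simple. For a graph $G$, the **chromatic polynomial** $P(G;\lambda)$ is the polynomial whose value at each positive integer $\lambda$ is the number of proper colorings of the vertices of $G$ with at most $\lambda$ colors. A complex number $\alpha$ is a **chromatic root** if $P(G;\alpha)=0$ for some graph $G$. Write $\mathbb N=\{1,2,3,\dots\}$ and $(\lambda)_r=\lambda(\lambda-1)\cdots(\lambda-r+1)$, so that $P(K_r;\lambda)=(\lambda)_r$.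

Adding to $G$ one vertex adjacent to everything gives a graph with polynomial $\lambda P(G;\lambda-1)$: color the new vertex first, and $\lambda-1$ colors remain. So if $\alpha$ is a chromatic root, then $\alpha+1$ is one too. The $n\alpha$ Conjecture (Cameron), stated in "Theta Graphs, Biclques and the Alpha Conjectures", asks for the same with multiplication:

> If $\alpha$ is a chromatic root, then so is $n\alpha$ for all $n\in\mathbb N$.

The answer one would first guess is "yes, by a graph operation". A natural candidate is to replace every vertex of $G$ by a clique $K_n$ and to join two cliques completely when the old vertices were adjacent. Call the result $G[K_n]$. Let us test whether $P(G;\alpha)=0$ implies $P(G[K_n];n\alpha)=0$.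

*Complete graphs.* The roots of $K_k$ are $0,1,\dots,k-1$. Since $K_k[K_n]=K_{kn}$ has roots $0,\dots,kn-1$, every $n\alpha$ is there.

*Trees.* A tree with at least one edge has $P=\lambda(\lambda-1)^{|V|-1}$, with roots $0,1$. The blow-up contains $K_{2n}$, so its polynomial vanishes at $0,1,\dots,2n-1$, in particular at $0$ and $n$.

*The four-cycle.* Here $P(C_4;\lambda)=(\lambda-1)^4+(\lambda-1)=\lambda(\lambda-1)(\lambda^2-3\lambda+3)$, with nonreal roots $\alpha=\frac{3\pm i\sqrt3}2$. The doubles $2\alpha=3\pm i\sqrt3$ are the roots of $\lambda^2-6\lambda+12$. To count colorings of $C_4[K_2]$, color two opposite pairs first and split according to whether they share $0$, $1$ or $2$ colors. There are $\lambda(\lambda-1)$ colorings of the first pair. The second pair then has $(\lambda-2)(\lambda-3)$, $4(\lambda-2)$, $2$ colorings in the three cases, and each remaining pair sees $4$, $3$, $2$ colors. So $P(C_4[K_2];\lambda)$ equals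
$$\lambda(\lambda-1)\Big[(\lambda-2)(\lambda-3)(\lambda-4)^2(\lambda-5)^2+4(\lambda-2)(\lambda-3)^2(\lambda-4)^2+2(\lambda-2)^2(\lambda-3)^2\Big].$$
Taking out $(\lambda-2)(\lambda-3)$ and expanding what is left, we get $(\lambda)_4$ times
$$\lambda^4-14\lambda^3+79\lambda^2-210\lambda+220=(\lambda^2-6\lambda+12)(\lambda^2-8\lambda+19)-8 .$$
At $\lambda=2\alpha$ the quartic takes the value $-8$, and $(2\alpha)_4\ne0$ because $2\alpha$ is not real. So the blow-up misses $2\alpha$.

The operation fails, but the conjecture does not fail at this point. Take $K_4$ and a further vertex $u$, and join $u$ to each of the four vertices of $K_4$ by a path of length $2$. Section 4 will show that this graph has the roots $1\pm i\sqrt3$. Two more vertices, each adjacent to everything before it, shift them to $3\pm i\sqrt3=2\alpha$. This graph was not obtained from $C_4$. It was built for the number $2\alpha$, and that is how the whole proof will go: given an algebraic integer that violates no obvious necessary condition, we construct a graph for it.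

## 2. Sign obstructions and the two theorems

"Conjugate" means conjugate over $\mathbb Q$, including the number itself. The polynomial $P(G;\lambda)$ is monic with integer coefficients, so every chromatic root is an algebraic integer and every conjugate of it is a root of the same $P(G;\cdot)$. Recall deletion–contraction, $P(G)=P(G-e)-P(G/e)$, where $G/e$ is made simple: colorings of $G-e$ split according to whether the ends of $e$ get different or equal colors.

**No roots in $(-\infty,0)$.** We claim $(-1)^{|V|}P(G;\lambda)>0$ for $\lambda<0$. For edgeless graphs $P=\lambda^{|V|}$ and this holds. Otherwise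
$$(-1)^{|V|}P(G)=(-1)^{|V|}P(G-e)+(-1)^{|V|-1}P(G/e),$$
and both terms are positive by induction on the number of edges, since $G/e$ has $|V|-1$ vertices.

**No roots in $(0,1)$.** We claim $(-1)^{|V|-1}P(G;\lambda)>0$ on $(0,1)$ for connected $G$. For trees $P=\lambda(\lambda-1)^{|V|-1}$. A connected graph that is not a tree has an edge $e$ that is not a bridge. Then $G-e$ and $G/e$ are connected with fewer edges, and
$$(-1)^{|V|-1}P(G)=(-1)^{|V|-1}P(G-e)+(-1)^{|V|-2}P(G/e)$$
is positive by induction. The polynomial of a disconnected graph is the product over its components.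

Here are the results.

**Theorem 1.** Let $\alpha$ be an algebraic integer of degree $\ge2$, all of whose real conjugates (if any) are $>3/2$. Then $\alpha$ is a chromatic root.

**Corollary ($n\alpha$ Conjecture).** If $\alpha$ is a chromatic root, so is $n\alpha$ for all $n\in\mathbb N$.

**Theorem 2 (classification).** A complex number $\alpha$ is a chromatic root if and only if $\alpha$ is an algebraic integer and either $\alpha\in\{0,1\}$ or every real conjugate of $\alpha$ is $>32/27$.

The proofs of Theorem 1 and the Corollary will be self-contained. The "only if" half of Theorem 2 also uses Jackson's theorem that there are no chromatic roots in $(1,32/27]$ (*A zero-free interval for chromatic polynomials of graphs*, Combin. Probab. Comput. 2 (1993) 325–336).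

**Proof of the Corollary from Theorem 1.** Let $\alpha$ be a chromatic root. If $\alpha\in\mathbb Q$, then $\alpha$ is a rational algebraic integer and not negative, so it is an integer $\ge0$. Then $n\alpha$ is an integer $\ge0$ and $P(K_{n\alpha+1};n\alpha)=0$. If $\alpha\notin\mathbb Q$, its degree is $\ge2$, so no conjugate is $0$ or $1$. All conjugates are chromatic roots, so every real one is $>1$. For $n=1$ there is nothing to prove. For $n\ge2$, $n\alpha$ is an algebraic integer of degree $\ge2$ whose real conjugates are $>2>3/2$, and Theorem 1 applies. $\blacksquare$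

**Standing assumption.** From now on $\alpha$ is an algebraic integer of degree $d\ge2$ and $K=\mathbb Q(\alpha)$. In particular $\alpha$ is not an integer, so we may divide by $\alpha-j$ for every integer $j$.

Three textbook facts about $K$ will be used. There are exactly $d$ embeddings $\sigma:K\to\mathbb C$, and the numbers $\sigma(\alpha)$ are the conjugates of $\alpha$. An element $y\in K$ satisfies $\mathbb Q(y)=K$ exactly when the $d$ numbers $\sigma(y)$ are distinct. Finally, let $\Sigma$ consist of the $r_1$ real embeddings and one embedding from each of the $r_2$ pairs of complex conjugate nonreal embeddings. Then the map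
$$\iota:K\to V=\mathbb R^{r_1}\times\mathbb C^{r_2},\qquad \iota(z)=(\sigma(z))_{\sigma\in\Sigma},$$
sends every $\mathbb Q$-basis of $K$ to an $\mathbb R$-basis of $V$. For example, for $K=\mathbb Q(\sqrt2)$ the basis $1,\sqrt2$ goes to $(1,1),(\sqrt2,-\sqrt2)$ in $\mathbb R^2$.

## 3. Two-terminal gadgets and their values

The graphs are assembled from pieces, each of which influences the rest only through whether two vertices $s,t$ have equal or different colors.

**Definition.** Let $J\ge0$. A *$J$-gadget* is a graph $H$ with distinct distinguished vertices $\kappa_1,\dots,\kappa_J,s,t$ such that the $\kappa_i$ form a clique, $s$ and $t$ are adjacent to all $\kappa_i$, and $s\not\sim t$.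

Let $\lambda\ge J+2$ be an integer. Color $\kappa_1,\dots,\kappa_J,s,t$ so that the $\kappa_i$ get distinct colors and the colors of $s,t$ differ from those. Any two such colorings of the same type ($s,t$ different, or $s,t$ equal) differ by a permutation of the colors. Hence the number of extensions to a proper coloring of $H$ depends only on the type. Call it $A_H(\lambda)$ when $s,t$ have different colors and $B_H(\lambda)$ when they have equal colors. Counting all colorings of each type gives
$$A_H=\frac{P(H+st;\lambda)}{(\lambda)_{J+2}},\qquad B_H=\frac{P(H/\{s=t\};\lambda)}{(\lambda)_{J+1}} .$$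
The graphs in the numerators contain cliques of sizes $J+2$ and $J+1$. So the numerators vanish at $0,\dots,J+1$ and at $0,\dots,J$ respectively, and the monic denominators divide them in $\mathbb Z[\lambda]$. Thus $A_H,B_H\in\mathbb Z[\lambda]$, and we may evaluate them at $\alpha$.

**Definition.** $H$ is *good* if $A_H(\alpha)\ne0$. Its *value* is then $y_H=B_H(\alpha)/A_H(\alpha)\in K$. Let $S\subset K$ be the set of values of good gadgets for all $J$, and $S^0\subset S$ the set of values of good $0$-gadgets.

*Example.* A single vertex adjacent to $s,t$ and to all of $\kappa_1,\dots,\kappa_J$ (besides the required edges) gives $A=\lambda-J-2$, $B=\lambda-J-1$, and value $\frac{\alpha-J-1}{\alpha-J-2}$.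

**Raising $J$.** Add a vertex $\kappa_{J+1}$ adjacent exactly to $\kappa_1,\dots,\kappa_J,s,t$. It has no neighbors among the other vertices of $H$, so once the distinguished vertices are colored it does not affect the count. We get a $(J+1)$-gadget with the same $A,B$.

**Parallel.** For two $J$-gadgets, identify the respective $\kappa_i$, $s$, $t$. The extensions are independent: $A=A_1A_2$ and $B=B_1B_2$. After raising to a common $J$ when necessary, this shows that $S$ is closed under multiplication. Without any raising, it shows that $S^0$ is closed under multiplication.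

**Series square (for $0$-gadgets only).** Take two copies of a $0$-gadget and identify $t$ of the first with $s$ of the second. The new terminals are $s$ of the first and $t$ of the second. Sum over the color $c$ of the middle vertex. If the terminals have different colors, then $c$ is one of $\lambda-2$ other colors (contribution $A^2$ each) or one of the two terminal colors ($AB$ each). If they have the same color, then $c$ is one of $\lambda-1$ other colors ($A^2$ each) or that color ($B^2$). Hence
$$A'=(\lambda-2)A^2+2AB,\qquad B'=(\lambda-1)A^2+B^2 .$$
At $\alpha$ we have $A'=A^2(\alpha-2+2y)$, so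
$$y\in S^0,\ 2y\ne2-\alpha\ \Longrightarrow\ s(y):=\frac{\alpha-1+y^2}{\alpha-2+2y}\in S^0. \tag{1}$$

**Path gadgets.** For $j\ge0$, $m\ge2$, join $s,t$ by a path of length $m$ whose interior vertices are adjacent to all of $\kappa_1,\dots,\kappa_j$. Put $\mu=\lambda-j$, the number of colors available on the path. A coloring of the path is a walk of $m$ steps on the $\mu$ colors with transition matrix $M=(\text{all ones})-I$. The matrix $M^m$ has diagonal entries $B$ and off-diagonal entries $A$. Its row sum is $B+(\mu-1)A=(\mu-1)^m$. Its eigenvalue on vectors of coordinate sum $0$ is $B-A=(-1)^m$. Hence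
$$A=\frac{(\mu-1)^m-(-1)^m}{\mu}.$$
At $\lambda=\alpha$ we have $\mu=\alpha-j\ne0$, and $A(\alpha)\neq0$ exactly when $(j+1-\alpha)^m\ne1$. In that case the value is $y_{j,m}=1+v_{j,m}$ with $v_{j,m}=(B-A)/A$, that is,
$$v_{j,m}=\frac{\alpha-j}{(j+1-\alpha)^m-1}. \tag{2}$$
For $m=2$ the denominator is $(j-\alpha)(j+2-\alpha)\neq0$, so
$$v_{j,2}=\frac1{\alpha-j-2},\qquad y_{j,2}=\frac{\alpha-j-1}{\alpha-j-2}\in S\quad(j\ge0), \tag{3}$$
and $y_{0,2}=\frac{\alpha-1}{\alpha-2}\in S^0$. This agrees with the example above.

## 4. Closing gadgets over a clique

The next lemma turns "find a graph with root $\alpha$" into a linear equation in $K$.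

**Lemma 1 (closing).** Let $H_1,\dots,H_N$ be good $J$-gadgets (repetition allowed) with values $y_1,\dots,y_N$. If $\sum_i(y_i-1)=J-\alpha$, then $\alpha$ is a chromatic root.

*Proof.* Take a clique on $\kappa_1,\dots,\kappa_J,c_1,\dots,c_N$ and a vertex $u$ adjacent to the $\kappa$'s. For each $i$ glue in a copy of $H_i$: its $\kappa$'s are identified with the $\kappa$'s, its $s$ with $c_i$, its $t$ with $u$. The result $G$ is a simple graph. Let $\lambda$ be a large integer. The clique is colored in $(\lambda)_{J+N}$ ways. Then $u$ takes either one of the $\lambda-J-N$ colors not used on the clique, and every gadget contributes its $A$, or it takes the color of exactly one $c_i$, and then $H_i$ contributes $B$ while the others contribute $A$. Therefore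
$$P(G;\lambda)=(\lambda)_{J+N}\Big[(\lambda-J-N)\prod_kA_{H_k}+\sum_iB_{H_i}\prod_{k\ne i}A_{H_k}\Big]. \tag{4}$$
This holds for infinitely many $\lambda$, hence identically. At $\lambda=\alpha$ it reads
$$P(G;\alpha)=(\alpha)_{J+N}\prod_kA_{H_k}(\alpha)\,\Big(\alpha-J+\sum_i(y_i-1)\Big)=0.\qquad\square$$

*Example: the four-cycle again.* Take $J=0$ and $N$ copies of the path of length $2$, so $A=\lambda-2$, $B=\lambda-1$. Formula (4) gives
$$(\lambda)_N(\lambda-2)^{N-1}\big[(\lambda-N)(\lambda-2)+N(\lambda-1)\big]=(\lambda)_N(\lambda-2)^{N-1}(\lambda^2-2\lambda+N).$$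
For $N=4$ the roots of the last factor are $1\pm i\sqrt3$, as promised in Section 1.

*Example: $\alpha=i$.* Here $(1-i)^4=-4$, so $v_{0,4}=i/(-4-1)=-i/5$, and five copies sum to $-i=0-\alpha$. So joining a vertex $u$ to each of the five vertices of $K_5$ by a path of length $4$ gives a graph with chromatic root $i$.

## 5. Positivity: the case $3+\sqrt2$

For general $\alpha$ a sensible first plan is to use Lemma 1 with the simplest gadgets, those of value $y_{j,2}$. Gadgets may be repeated but not subtracted, and this is where the plan stops. Let $\alpha=3+\sqrt2$, with the two real embeddings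
$$\sigma_1(\alpha)=3+\sqrt2\approx4.41,\qquad \sigma_2(\alpha)=3-\sqrt2\approx1.59 .$$
Suppose $J-\alpha$ is a sum of numbers $v_{j,2}=1/(\alpha-j-2)$ coming from $J$-gadgets, so that $j\le J$. All $\sigma_2(v_{j,2})$ are negative because $\sigma_2(\alpha)<2$. Hence $J-\sigma_2(\alpha)<0$ and $J\le1$. Then only $j\le1$ is allowed, and $\sigma_1(v_{j,2})>0$ for those $j$, while $J-\sigma_1(\alpha)<0$. There is no solution.

Products (parallel composition) repair this. Write $w=\sqrt2$, so $\alpha=3+w$. Then $y_{0,2}=\frac{w+2}{w+1}=w$, so the parallel square of this gadget has value $2$ and contributes $y-1=+1$. Also $y_{3,2}=\frac{w-1}{w-2}=-\frac w2$ contributes $-1-\frac w2$. Take $J=3$ with two gadgets of value $y_{3,2}$ and two of value $y_{0,2}^2$ (raised to $J=3$). The sum is $2\left(-1-\tfrac w2\right)+2=-w=3-\alpha$. So $3+\sqrt2$ is a chromatic root.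

Two points carry over to the general case. First, raising every gadget from $J$ to $J+1$ changes the target $J-\alpha$ by $1$, so we may treat $-1$ as one more available summand. Second, the obstruction in the failed attempt was a linear functional, $z\mapsto-\sigma_2(z)$, that is nonnegative on all available summands. So we put
$$T=\{y-1:y\in S\}\cup\{-1\}\subset K,$$
and prove two things: if no such functional exists on $T$, then $\alpha$ is a chromatic root (Section 6), and no such functional exists when the conditions of Section 7 hold.

## 6. From a spanning cone to a group containing $\alpha$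

**Lemma 2.** If the convex cone generated by $\iota(T)$ is all of $V$, then $\alpha$ is a chromatic root.

*Proof.*

**Step 1: choose finitely many summands.** We need a finite $F\subset T$ whose cone is $V$ and which is rich enough arithmetically. Fix an $\mathbb R$-basis of $V$. Each basis vector and its negative is a nonnegative combination of finitely many elements of $\iota(T)$, so a finite $F\subset T$ has cone $V$. Enlarge $F$ by $-1$ and by the elements
$$(1+v)^i-1\quad(1\le i\le d-1),\qquad v=v_{0,2}=\frac1{\alpha-2}.$$
These lie in $T$, since $(1+v)^i=y_{0,2}^i\in S$. The cone is still $V$.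

**Step 2: the semigroup $G$ of nonempty finite sums of elements of $F$ is a group.** This turns positive combinations into integer combinations. For each $f\in F$, the vector $-\iota(f)$ is a nonnegative real combination of $\iota(F)$. Adding all these relations gives
$$\sum_{f\in F}r_f\,\iota(f)=0,\qquad r_f\ge1\text{ for all }f.$$
We make the coefficients rational. Let $b_1,\dots,b_d$ be a $\mathbb Q$-basis of $K$ and $f=\sum_iq_{f,i}b_i$ with $q_{f,i}\in\mathbb Q$. Since the $\iota(b_i)$ are linearly independent over $\mathbb R$, a real vector $(r_f)$ is a relation exactly when $\sum_fr_fq_{f,i}=0$ for every $i$. The real solution space of this rational linear system has a basis of rational vectors, so rational solutions are dense in it. Hence there is a rational relation with all coefficients positive, and after scaling one with positive integer coefficients $n_f$. Since $\iota$ is injective, $\sum_fn_ff=0$ in $K$, and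
$$-f=(n_f-1)f+\sum_{f'\ne f}n_{f'}f'.$$
The right side is a nonempty sum, because $F$ has more than one element: its cone is $V$, of dimension $d\ge2$. So $-f\in G$ for all $f\in F$, hence $G$ is closed under negation, contains $0=f+(-f)$, and is a group.

**Step 3: $\alpha\in G$.** Here we use that $\alpha$ is an algebraic integer. Since $-1\in G$, also $1\in G$. Hence $(1+v)^i\in G$ for $0\le i\le d-1$, and
$$v^k=\sum_{i=0}^k\binom ki(-1)^{k-i}(1+v)^i\in G\qquad(0\le k\le d-1).$$
Let $X=\alpha-2=1/v$, with monic minimal polynomial $X^d+g_{d-1}X^{d-1}+\dots+g_0$, $g_i\in\mathbb Z$. Dividing the equation by $X^{d-1}$ gives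
$$X=-(g_{d-1}+g_{d-2}v+\dots+g_0v^{d-1})\in G .$$
So $\alpha=X+2\in G$.

**Step 4: solve the closing equation.** By raising, choose one $J_0$ such that every element of $F\setminus\{-1\}$ is $y-1$ with $y$ the value of a good $J_0$-gadget. Since $G$ is a group containing $1$ and $\alpha$, it contains $J_0-\alpha$. So
$$J_0-\alpha=\sum_i(y_i-1)-k,\qquad k\ge0,\ y_i-1\in F\setminus\{-1\}.$$
The sum over $i$ is nonempty, since $\alpha\notin\mathbb Z$. Raise all these gadgets to $J=J_0+k$; their values do not change. Now $\sum_i(y_i-1)=J-\alpha$, and Lemma 1 applies. $\square$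

## 7. Ruling out supporting functionals

If the cone is not $V$, some nonzero linear functional is nonnegative on it. We want a contradiction by feeding it long sequences of values that rotate. The tool is an averaging lemma.

**Lemma 3.** Let $h_m=\sum_ka_k\omega_k^m$ be a finite sum with distinct $\omega_k$ of modulus $1$, and let $h_m$ be real for all $m$.
(a) The Cesàro mean of $h_m$ tends to the coefficient of $\omega=1$ (or to $0$ if $1$ does not occur).
(b) If no $\omega_k=1$ and some $a_k\ne0$, then $\liminf h_m<0$.

*Proof.* (a) For $\omega\ne1$ of modulus $1$ the geometric sum gives $\big|\sum_{m=1}^M\omega^m\big|\le2/|1-\omega|$, so the mean of $\omega^m$ tends to $0$. For $\omega=1$ the mean is $1$.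

(b) By (a) the mean of $h_m$ tends to $0$. Next, $h_m^2=|h_m|^2=\sum_{k,l}a_k\overline{a_l}(\omega_k\overline{\omega_l})^m$, and $\omega_k\overline{\omega_l}=1$ only for $k=l$. So by (a), after collecting equal bases, the mean of $h_m^2$ tends to $\sum|a_k|^2>0$. Suppose $\liminf h_m\ge0$. Then the negative parts $h_m^-=\max(-h_m,0)$ tend to $0$. Since $|h_m|=h_m+2h_m^-$, the mean of $|h_m|$ tends to $0$. As $h_m$ is bounded, the mean of $h_m^2$ tends to $0$, a contradiction. $\square$

*Example.* $h_m=(-1)^m$ has mean tending to $0$ and $\liminf=-1$. The case $\omega=1$ must be excluded in (b), as $h_m=1$ shows. This is why condition (i) below is needed.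

**Proposition 4.** Suppose that for every real embedding $\sigma$ of $K$:
(i) there is $y'\in S$ with $\sigma(y')<0$;
(ii) there is $y\in S$ with $\mathbb Q(y)=K$ and $|\sigma(y)|>1$.
Then $\alpha$ is a chromatic root.

*Proof.*

**Step 1: the functional.** Suppose $\alpha$ is not a chromatic root. By Lemma 2 the convex cone $C$ generated by $\iota(T)$ misses some point $p$. Separating $p$ from the convex set $C$ in finite dimension, we get a nonzero real linear functional $\ell$ with $\ell(p)\le\ell(c)$ for all $c\in C$. Since $C$ is a cone, $\ell(c)<0$ would make $\ell$ unbounded below on $C$, so $\ell\ge0$ on $C$. We write $\ell(z)$ for $\ell(\iota(z))$. Every real linear functional on $\mathbb R^{r_1}\times\mathbb C^{r_2}$ gives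
$$\ell(z)=\sum_{\sigma\in\Sigma}\operatorname{Re}\big(c_\sigma\sigma(z)\big),\qquad c_\sigma\in\mathbb R\text{ for real }\sigma,\quad c_\sigma\in\mathbb C\text{ otherwise}.$$
Let $I=\{\sigma\in\Sigma:c_\sigma\ne0\}\ne\emptyset$.

**Step 2: Case A, $I$ contains a real embedding $\sigma^*$.** We use high powers of a value. Take $y$ from (ii) for $\sigma^*$, and put
$$R=\max_{\sigma\in I}|\sigma(y)|>1,\qquad D=\{\sigma\in I:|\sigma(y)|=R\},\qquad \omega_\sigma=\sigma(y)/R\quad(\sigma\in D).$$
Since $\mathbb Q(y)=K$, distinct embeddings take distinct values on $y$. So the numbers $\omega_\sigma$ for real $\sigma\in D$, together with $\omega_\sigma,\overline{\omega_\sigma}$ for nonreal $\sigma\in D$, are all distinct; in particular $\omega_\sigma$ is nonreal for nonreal $\sigma$. For $y'\in S\cup\{1\}$ and $m\ge1$ we have $y'y^m\in S$, so $y'y^m-1\in T$ and $\ell(y'y^m)\ge\ell(1)$. Divide by $R^m$ and let $m\to\infty$. The term $\ell(1)/R^m$ and the terms with $\sigma\notin D$ tend to $0$, so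
$$\liminf_mh_m\ge0,\qquad h_m=\sum_{\sigma\in D}\operatorname{Re}\big(c_\sigma\sigma(y')\omega_\sigma^m\big). \tag{5}$$
Writing $\operatorname{Re}(z)=\frac12(z+\bar z)$ in the nonreal terms puts $h_m$ in the form of Lemma 3.

Suppose first that $\omega_{\sigma_0}=1$ for some $\sigma_0\in D$. Then $\sigma_0$ is real, and it is the only one. By (5) the limit of the Cesàro means of $h_m$ is $\ge0$, and by Lemma 3(a) this limit is $c_{\sigma_0}\sigma_0(y')$. With $y'=1$ we get $c_{\sigma_0}\ge0$. With the $y'$ of (i) for $\sigma_0$, where $\sigma_0(y')<0$, we get $c_{\sigma_0}\le0$. Hence $c_{\sigma_0}=0$, contradicting $\sigma_0\in I$.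

Suppose now that no $\omega_\sigma$ equals $1$. Take $y'=1$ in (5). The coefficients are nonzero and $D$ is nonempty, so (5) contradicts Lemma 3(b).

**Step 3: Case B, all $\sigma\in I$ are nonreal.** Conditions (i) and (ii) say nothing here, and $|\sigma(y_{0,2})|>1$ holds only when $\operatorname{Re}\sigma(\alpha)>3/2$. We use long paths instead. Choose $j\ge0$ so large that $x=j+1-\alpha$ satisfies $|\sigma(x)|>1$ for all $\sigma\in I$. Put
$$r=\min_{\sigma\in I}|\sigma(x)|>1,\qquad D=\{\sigma\in I:|\sigma(x)|=r\},\qquad\omega_\sigma=r/\sigma(x)\quad(\sigma\in D).$$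
Since $|\sigma(x)|>1$ for some $\sigma$, $x^m\ne1$ for all $m\ge1$. So by (2), $v_{j,m}=(\alpha-j)/(x^m-1)\in T$ for all $m\ge2$. For $\sigma\in I$,
$$\sigma(v_{j,m})=\sigma(\alpha-j)\,\sigma(x)^{-m}+O(r^{-2m}).$$
Multiply $\ell(v_{j,m})\ge0$ by $r^m$. The terms with $|\sigma(x)|>r$ tend to $0$, and
$$0\le r^m\ell(v_{j,m})=\sum_{\sigma\in D}\operatorname{Re}\big(c_\sigma\sigma(\alpha-j)\,\omega_\sigma^m\big)+o(1).$$
Since $\mathbb Q(x)=K$, the numbers $\sigma(x),\overline{\sigma(x)}$ ($\sigma\in D$) are distinct and nonreal. Hence the $\omega_\sigma,\overline{\omega_\sigma}$ are distinct and different from $1$. The coefficients $c_\sigma\sigma(\alpha-j)$ are nonzero. So the sum over $D$ has $\liminf\ge0$, contradicting Lemma 3(b). $\square$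

## 8. Real conjugates above $3/2$: Theorem 1 and the $n\alpha$ Conjecture

**Proof of Theorem 1.** We verify the hypotheses of Proposition 4. Let $\sigma$ be a real embedding and $q=\sigma(\alpha)>3/2$. Since $\alpha$ has degree $\ge2$, $q\notin\mathbb Z$.

**Condition (i).** Let $j=\lfloor q\rfloor-1\ge0$. Then $j+1<q<j+2$, so $\sigma(y_{j,2})=\frac{q-j-1}{q-j-2}<0$. This uses only $q>1$.

**Condition (ii).** The element $y=y_{0,2}=\frac{\alpha-1}{\alpha-2}$ generates $K$, because $\alpha=\frac{2y-1}{y-1}$. Since $q>3/2$, we have $|q-1|>|q-2|$, so $|\sigma(y)|>1$.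

Proposition 4 applies. If $K$ has no real embedding, its hypotheses are vacuous. This proves Theorem 1, and with Section 2 the $n\alpha$ Conjecture. $\blacksquare$

## 9. Real conjugates between $32/27$ and $3/2$: Theorem 2

**Why path gadgets do not reach below $3/2$.** Let $\sigma$ be real with $q=\sigma(\alpha)\in(1,3/2)$ and $t=q-1\in(0,1/2)$. For every path gadget, $-2<\sigma(v_{j,m})<0$, that is, $|\sigma(y_{j,m})|<1$. To check this, write $\mu=q-j$ and use (2).

* For $j=0$: $|\sigma(v)|=\frac{1+t}{1-(-t)^m}\le\frac{1+t}{1-t^2}=\frac1{1-t}<2$.
* For $j=1$: $|\sigma(v)|=\frac t{1-(1-t)^m}\le\frac t{1-(1-t)^2}=\frac1{2-t}<1$.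
* For $j\ge2$: $\mu<0$, and with $x=1-\mu>1$ we get $|\sigma(v)|=\frac{x-1}{x^m-1}\le\frac1{x+1}<1$.

In all three cases $\sigma(v)<0$. Products of such values also satisfy $|\sigma(y)|<1$, so $-\sigma$ is positive on $y-1$ for all of them, and on $-1$. With path gadgets and parallel composition alone, the functional $-\sigma$ survives. We need a value with $|\sigma(y)|>1$, and the series square will supply it.

**Necessity in Theorem 2.** Let $\alpha$ be a chromatic root. It is an algebraic integer, and all its conjugates are chromatic roots. By Section 2 none lies in $(-\infty,0)\cup(0,1)$, and by Jackson's theorem none lies in $(1,32/27]$. If $0$ or $1$ is a conjugate of $\alpha$, then $\alpha\in\{0,1\}$. Otherwise all real conjugates are $>32/27$.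

**Sufficiency in Theorem 2.** An algebraic integer of degree $1$ that satisfies the condition is an integer $k\ge0$, a root of $P(K_{k+1};\lambda)$. Let $\alpha$ have degree $\ge2$ with all real conjugates $>32/27$. We verify (i) and (ii) of Proposition 4 for each real embedding $\sigma$; put $q=\sigma(\alpha)$. Condition (i), and condition (ii) when $q>3/2$, hold as in Section 8. Also $q\ne3/2$, since $3/2$ is not an algebraic integer. So let $32/27<q<3/2$ and write
$$t=q-1\in\left(\tfrac5{27},\tfrac12\right),\qquad e=1-t=2-q>t .$$
What remains is (ii) for this $\sigma$.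

**Step 1: the map to iterate.** Under $\sigma$, formula (1) becomes $y\mapsto\frac{t+y^2}{2y-e}$. Following the series square by a parallel square squares this and makes it nonnegative. So we study
$$f(y)=\Big(\frac{t+y^2}{e-2y}\Big)^2\qquad\text{on }[0,e/2).$$
It is continuous and strictly increasing, since the numerator $t+y^2$ is positive and nondecreasing and the denominator is positive and strictly decreasing. Also $f(y)\to\infty$ as $y\to e/2$.

**Step 2: $f(y)>y$ on $[0,e/2)$.** This is where $32/27$ enters. Since $f(0)>0$ and $f$ is continuous, it suffices that there is no fixed point. Suppose $f(y)=y=z^2$ with $z\ge0$. Taking square roots (both sides are nonnegative), $t+z^4=z(e-2z^2)=z(1-t-2z^2)$, that is,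
$$t(1+z)=z-2z^3-z^4=(1+z)(z-z^2-z^3),\qquad\text{so}\qquad t=z-z^2-z^3 .$$
On $z\ge0$ the right side has derivative $1-2z-3z^2=(1+z)(1-3z)$, so its maximum is at $z=\frac13$ and equals $\frac13-\frac19-\frac1{27}=\frac5{27}$. This contradicts $t>\frac5{27}$.

*Remark.* For $0<t\le5/27$ the equation $t=z-z^2-z^3$ has a solution $z\in(0,\frac13]$. Then $z^2\le\frac19<\frac e2$ is a fixed point of $f$, and all iterates of $0$ stay below it. So Step 3 fails exactly there.

**Step 3: the iterates leave $[0,e/2)$.** Put $b_0=0$ and $b_{i+1}=f(b_i)$ as long as $b_i\in[0,e/2)$. By Step 2 they increase strictly. They cannot stay in $[0,e/2)$ forever: a limit $<e/2$ would be a fixed point by continuity, and a limit $e/2$ would force $f(b_i)\to\infty$. Let $N\ge1$ be minimal with $b_N\ge e/2$. Now start at a small $\varepsilon>0$ instead of $0$. By continuity, for all small $\varepsilon$ we have $f^i(\varepsilon)\in[0,e/2)$ for $i<N$, and by strict monotonicity $f^N(\varepsilon)>b_N\ge e/2$. Also $f^N(\varepsilon)\ne1$ for small $\varepsilon$: it tends to $b_N$ as $\varepsilon\to0$ and is strictly larger, so if $b_N\ge1$ it exceeds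 $1$, and if $b_N<1$ it is eventually below $1$.

*Example.* For $q=5/4$ we have $t=\frac14$, $e=\frac34$, $e/2=0.375$, and $b_1=\frac19$, $b_2=(85/171)^2\approx0.247$, $b_3\approx1.478$. So $N=3$.

**Step 4: realize the iteration by gadgets.** Take $Y_0=y_{0,2}^{2k}\in S^0$. Since $\sigma(y_{0,2})=\frac{q-1}{q-2}=-\frac te$ and $t<e$, the number $\varepsilon:=\sigma(Y_0)=(t/e)^{2k}>0$ is as small as desired for $k$ large. Fix such a $k$ and put $Y_{i+1}=s(Y_i)^2$ for $i<N$. By induction $\sigma(Y_i)=f^i(\varepsilon)$ and $Y_i\in S^0$: for $i<N$ the denominator $\alpha-2+2Y_i$ in (1) is nonzero because its image under $\sigma$ is $2f^i(\varepsilon)-e<0$, and $S^0$ is closed under squaring.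

**Step 5: one more series square gives a value above $1$.** Put $a=\sigma(Y_N)=f^N(\varepsilon)$, so $a>e/2$ and $a\ne1$. Let $z=s(Y_N)\in S^0$; its denominator is nonzero because $2a-e>0$. Using $t+e=1$,
$$\sigma(z)=\frac{t+a^2}{2a-e}=1+\frac{t+e-2a+a^2}{2a-e}=1+\frac{(1-a)^2}{2a-e}>1 .$$

**Step 6: make it a generator of $K$.** Condition (ii) also asks for $\mathbb Q(y)=K$, which $z$ need not satisfy. Let $Z_j=z\,y_{j,2}\in S$. As $j\to\infty$, $\sigma(y_{j,2})=\frac{q-j-1}{q-j-2}\to1$, so $|\sigma(Z_j)|>1$ for all large $j$. Let $\tau\ne\tau'$ be embeddings of $K$, with $a_1=\tau(\alpha)\ne a_2=\tau'(\alpha)$. The equality $\tau(Z_j)=\tau'(Z_j)$ means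
$$\tau(z)(a_1-1-j)(a_2-2-j)-\tau'(z)(a_2-1-j)(a_1-2-j)=0 .$$
The left side is a polynomial in $j$ with $j^2$-coefficient $\tau(z)-\tau'(z)$. If that vanishes, then expanding with $A=a_1-j$, $B=a_2-j$ gives
$$\tau(z)\big[(A-1)(B-2)-(B-1)(A-2)\big]=\tau(z)(B-A)=\tau(z)(a_2-a_1)\ne0,$$
since $z\ne0$. In both cases the polynomial is not identically zero, so equality holds for only finitely many $j$. There are finitely many pairs $\tau,\tau'$. Hence for all large $j$ the numbers $\tau(Z_j)$ are distinct, i.e. $\mathbb Q(Z_j)=K$, and (ii) holds for $\sigma$ with $y=Z_j$.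

By Proposition 4, $\alpha$ is a chromatic root. $\blacksquare$

## 10. Exact ranges for multiples, products and shifts

**Consequence 1 (exact range).** For an algebraic integer $\alpha$ of degree $\ge2$ and $n\in\mathbb N$: $n\alpha$ is a chromatic root if and only if every real conjugate of $\alpha$ exceeds $\frac{32}{27n}$.

*Proof.* The conjugates of $n\alpha$ are $n$ times those of $\alpha$, and $n\alpha$ has degree $\ge2$. Apply Theorem 2 to $n\alpha$. $\square$

*Example.* For $\alpha=\frac{3+\sqrt5}2$ the smaller conjugate is $\frac{3-\sqrt5}2\approx0.382$. It exceeds $\frac{32}{27n}$ exactly for $n\ge4$, since $\frac{32}{81}\approx0.395$ and $\frac{32}{108}\approx0.296$. So $n\alpha$ is a chromatic root exactly for $n\ge4$.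

**Consequence 2 (more general multipliers).** If $\alpha\ne1$ is a chromatic root and $\beta$ is a totally real algebraic integer with all conjugates $\ge1$, then $\alpha\beta$ is a chromatic root.

*Proof.* For $\alpha=0$ this is trivial. Otherwise $\alpha\notin\{0,1\}$, so by Theorem 2 all real conjugates of $\alpha$ exceed $32/27$. The product $\alpha\beta$ is an algebraic integer, and its conjugates are the numbers $\sigma(\alpha)\sigma(\beta)$ for embeddings $\sigma$ of $\mathbb Q(\alpha,\beta)$. Since $\sigma(\beta)$ is real and $\ge1$, such a number is real only if $\sigma(\alpha)$ is real, and then $\sigma(\alpha)\sigma(\beta)\ge\sigma(\alpha)>32/27$. Apply Theorem 2. $\square$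

The case $\beta=n$ is the $n\alpha$ statement for $\alpha\ne1$.

**Consequence 3 (shifts).** For every algebraic integer $\alpha$, $\alpha+n$ is a chromatic root for all sufficiently large $n$. If the degree is $\ge2$, this holds exactly for those $n$ such that all real conjugates of $\alpha$ exceed $\frac{32}{27}-n$. In particular every nonreal algebraic integer with no real conjugate is a chromatic root.

*Proof.* If $\alpha$ is an integer, then $\alpha+n\ge0$ for large $n$, and $\alpha+n$ is a root of $K_{\alpha+n+1}$. If the degree is $\ge2$, the conjugates of $\alpha+n$ are those of $\alpha$ shifted by $n$, and Theorem 2 applies to $\alpha+n$; the condition holds for all large $n$. With no real conjugates the condition is empty, also for $n=0$. $\square$
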